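# Two finitely based varieties of residuated semilattices whose join is not finitely based

## 1. A row of cells over a Boolean floor

Everything negative in these notes comes from one family of finite algebras $\mathbf A_1,\mathbf A_2,\mathbf A_3,\dots$. We build them first, as sets with an order and a multiplication, and then say what they are for.

The building blocks are three small **cells**. Each is a finite lattice with top $1$ and bottom $0$, carrying a commutative multiplication with unit $1$. Each has a greatest element $\kappa$ among the elements different from $1$, so that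
$$c\neq 1\iff c\le \kappa .\tag{1}$$

* $\mathbf 2=\{1>0\}$, with $\cdot=\wedge$. Here $\kappa=0$.
* $\mathbf P=\{1>a>a^2>a^3=0\}$, a chain, with $a^ia^j=a^{\min(i+j,3)}$ (and $a^0=1$). Here $\kappa=a$.
* $\mathbf Q=\{1,j,f,g,u,0\}$, with $0<u<f,g<j<1$, $f\wedge g=u$ and $f\vee g=j$. Here $\kappa=j$. To multiply in $\mathbf Q$, let $D=\{0,f,g,j\}$, a four-element Boolean lattice in its own order, and write $\sqcap$ for its meet; thus $f\sqcap g=0$, although $f\wedge g=u$ in $\mathbf Q$. Let $\pi:\mathbf Q\setminus\{1\}\to D$ fix $D$ pointwise and send $u\mapsto 0$. Then $1$ is the unit and $cd=\pi(c)\sqcap\pi(d)$ for $c,d\ne1$. For example $ff=f$, $jf=f$, $fg=0$, $uj=0$.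

**Definition (the algebra $\mathbf A_n$, $n\ge1$).** Put $C_0=\mathbf P$, $C_n=\mathbf Q$, and $C_i=\mathbf 2$ for $0<i<n$; let $\kappa_i$ be the greatest non-unit of $C_i$. Let
$$B=\prod_{i=0}^{n}C_i,\qquad M=\{0,1\}^{\{0,\dots,n-1\}},\qquad A_n=B\sqcup M .$$
The order is componentwise on $B$ and on $M$, and every element of $M$ lies below every element of $B$. Put $e=(1,\dots,1)\in B$ and $0_M=(0,\dots,0)\in M$. For $b,b'\in B$ and $m,m'\in M$:

* $bb'\in B$ is computed componentwise;
* $bm\in M$, with $(bm)_i=1$ iff $b_i=1$ and $m_i=1$;
* $mb\in M$, with $(mb)_i=1$ iff $m_i=1$ and $b_{i+1}=1$;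
* $mm'=0_M$.

Picture $B$ as a row of cells $0,1,\dots,n$, with a floor $M$ beneath it. The floor has $n$ bits, and bit $i$ sits between cells $i$ and $i+1$. Multiplying a floor element by $b$ on the left erases bit $i$ when cell $i$ of $b$ is not $1$. Multiplying by $b$ on the right erases bit $i$ when cell $i+1$ of $b$ is not $1$. In $\mathbf A_1$ there is only one bit: with $z=(1)\in M$ and $b=(a,1)$ we get $bz=0_M$ but $zb=z$.

Left and right read the floor with a shift of one, and so a defect can travel. Let $z=(1,\dots,1)\in M$, and let $b\in B$ have $\kappa_k$ in cell $k<n$ and $1$ elsewhere. Then $bz$ is $z$ with bit $k$ erased. Which $v\in B$ satisfy $zv\le bz$? Exactly those whose right action erases bit $k$, that is, $v_{k+1}\ne1$. The largest such $v$ has $\kappa_{k+1}$ in cell $k+1$ and $1$ elsewhere. The defect has moved one cell to the right.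

**What this is for.** Cell $0$ violates one law, cell $n$ violates another, and no cell violates both. It takes $n$ moves for the defect of cell $0$ to meet the defect of cell $n$. A finite set of equations sees only a bounded number of moves. The algebras $\mathbf A_n$ will show that a certain join of two very simple varieties cannot be described by finitely many equations.

## 2. Residuated semilattices, finite bases and joins

**Definition.** A *residuated semilattice* (RS) is an algebra $\mathbf A=(A,\wedge,\cdot,\backslash,/,e)$ such that $(A,\wedge)$ is a semilattice, with order $a\le b\iff a\wedge b=a$, $(A,\cdot,e)$ is a monoid, and for all $a,b,c$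
$$a b\le c\iff b\le a\backslash c\iff a\le c/b.\tag{2}$$

Thus $a\backslash c$ is the largest $v$ with $av\le c$, and $c/b$ is the largest $v$ with $vb\le c$. In the commutative case both residuals coincide and we write $a\to c$. A *residuated lattice* is an RS whose order is a lattice, with $\vee$ added to the signature. An RS is *integral* if $e$ is its top element. Example: in the chain $\mathbf P$ the largest $v$ with $a^2v\le a^3=0$ is $v=a$, since $a^2a=0$ and $a^21=a^2\neq0$. So
$$a^2\to a^3=a\quad\text{in }\mathbf P.\tag{3}$$

We write $s\le t$ for the equation $s\wedge t=s$. The following are used constantly.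

* Multiplication is monotone. If $y\le y'$, then $xy'\le xy'$ gives $y\le y'\le x\backslash(xy')$, so $xy\le xy'$; the other side is the mirror image.
* $x(x\backslash y)\le y$ and $y\le x\backslash(xy)$, directly from (2), with their mirror images.
* $x\backslash y$ and $y/x$ are monotone in $y$ and antitone in $x$. If $y\le y'$ and $x'\le x$, then $x'(x\backslash y)\le x(x\backslash y)\le y\le y'$, so $x\backslash y\le x'\backslash y'$; the other residual is the mirror image.
* $e\backslash w=w$, and $s\le t\iff e\le s\backslash t$.

The class of all RSs is written $\mathbf{RS}$.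

**Lemma 1.** $\mathbf{RS}$ is defined by finitely many equations: the semilattice and monoid equations, together with
$$x(y\wedge z)\le xy,\qquad x\backslash(y\wedge z)\le x\backslash y,\qquad x(x\backslash y)\le y,\qquad y\le x\backslash(xy)$$
and their mirror images.

*Proof.* By the list above these hold in every RS. Conversely assume them. If $xy\le z$, then $xy=xy\wedge z$, so $y\le x\backslash(xy)=x\backslash(xy\wedge z)\le x\backslash z$. If $y\le x\backslash z$, then $y=y\wedge(x\backslash z)$, so $xy=x(y\wedge(x\backslash z))\le x(x\backslash z)\le z$. The equivalence for $/$ is the mirror image. $\square$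

A *variety* is a class of algebras defined by equations; by Birkhoff's theorem these are the classes closed under homomorphic images, subalgebras and products. A variety is *finitely based* if finitely many equations define it. For subvarieties $\mathbf V_1,\mathbf V_2$ of $\mathbf{RS}$, the *join* $\mathbf V_1+\mathbf V_2$ is the smallest variety containing both. Two consequences of the definition will be used.

* An equation that holds in $\mathbf V_1$ and in $\mathbf V_2$ holds in $\mathbf V_1+\mathbf V_2$.
* If $\Theta,\Psi$ are congruences of $\mathbf A$ with $\Theta\cap\Psi$ the identity relation, $\mathbf A/\Theta\in\mathbf V_1$ and $\mathbf A/\Psi\in\mathbf V_2$, then $\mathbf A$ embeds in $\mathbf A/\Theta\times\mathbf A/\Psi$, so $\mathbf A\in\mathbf V_1+\mathbf V_2$.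

The paper "Irreducible Residuated Semilattices and Finitely Based Varieties" asks: are the finitely based varieties of residuated semilattices closed under finite joins? The answer is no. Let
$$\mathbf V_1=\{\mathbf A\in\mathbf{RS}:\mathbf A\models x^2\le x^3\},\qquad \mathbf V_2=\{\mathbf A\in\mathbf{RS}:\mathbf A\models x^2\wedge y^2\le xy\}.$$

**Theorem A.** $\mathbf V_1$ and $\mathbf V_2$ are finitely based, but $\mathbf V_1+\mathbf V_2$ is not.

**Theorem A⁺.** There are finite integral bounded residuated lattices $\mathbf A_n$ $(n\ge1)$, all satisfying $x\le e$, $x^3=x^4$, $(xy)^2=(yx)^2$ and $x^2y^2=y^2x^2$, such that for every subvariety $\mathbf U$ of $\mathbf{RS}$ containing all $\mathbf A_n$, the join $(\mathbf U\cap\mathbf V_1)+(\mathbf U\cap\mathbf V_2)$ is not finitely based. So if $\mathbf U$ is finitely based, for example the variety of integral RSs with any of the listed identities, then the finitely based subvarieties of $\mathbf U$ are not closed under finite joins. The same holds in the signature of residuated lattices, also with a constant for the bottom element.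

The first half of Theorem A is immediate from Lemma 1: each $\mathbf V_i$ adds one equation to a finite basis of $\mathbf{RS}$. A third result, Theorem B, gives an explicit infinite basis for any join of two finitely based varieties and a condition under which a finite part of it is enough. It is stated and proved in Sections 8 to 10.

## 3. Residuals and locality in $\mathbf A_n$

This section checks that the objects of Section 1 are residuated lattices, and records two facts about them: every operation is local along the row, and the two laws fail only at the two ends.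

**Lemma 2.** Let $C$ be a finite lattice with bottom $0$ and a commutative monoid operation such that $c0=0$ and $c(d\vee d')=cd\vee cd'$ for all $c,d,d'$. Then $C$ is a residuated lattice.

*Proof.* Fix $c,d$ and let $X=\{v:cv\le d\}$. It contains $0$ and is closed under binary joins, so, being finite, it has a greatest element $c\to d$. It is downward closed: if $v\le v'\in X$, then $cv\le cv\vee cv'=c(v\vee v')=cv'\le d$. Hence $cv\le d\iff v\le c\to d$. $\square$

In a finite chain the condition $c(d\vee d')=cd\vee cd'$ says exactly that multiplication is monotone.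

**Lemma 3 (the cells).** $\mathbf 2$, $\mathbf P$, $\mathbf Q$ are commutative integral residuated lattices, and in each of them $cd=1\iff c=d=1$. Moreover:

1. $\mathbf 2$ and $\mathbf Q$ satisfy $x^2=x^3$;
2. $\mathbf 2$ and $\mathbf P$ satisfy $x^2\wedge y^2\le xy$;
3. all three satisfy $x^3=x^4$;
4. $u\to0=j$ in $\mathbf Q$.

*Proof.* $\mathbf 2$ and $\mathbf P$ are finite chains with associative, commutative, monotone multiplication, unit $1$ and absorbing bottom, so Lemma 2 applies.

For $\mathbf Q$: if one of three factors is $1$, associativity is trivial. For non-units $c,d,d'$ the product $cd$ lies in $D$, so $\pi(cd)=\pi(c)\sqcap\pi(d)$, and both bracketings equal $\pi(c)\sqcap\pi(d)\sqcap\pi(d')$. For non-units, $cd\le\pi(c)\le c$. Also $c0=0$ for all $c$. It remains to check $c(d\vee d')=cd\vee cd'$. This is clear for $c=1$. If $c\neq1$ and, say, $d=1$, then the left side is $c1=c$ and the right side is $c\vee cd'=c$, since $cd'\le c$. If $c,d,d'\ne1$, note that $d\vee d'\le j$ is a non-unit. The map $\pi$ preserves joins: the only incomparable pair of non-units is $f,g$, which $\pi$ fixes together with their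 join $j$, and $\pi$ is monotone. Joins in $D$ are those of $\mathbf Q$, and $D$ is distributive. So
$$c(d\vee d')=\pi(c)\sqcap(\pi(d)\vee\pi(d'))=(\pi(c)\sqcap\pi(d))\vee(\pi(c)\sqcap\pi(d'))=cd\vee cd'.$$
Lemma 2 applies.

In each cell $1$ is the unit and the top, so $cd\le c$ and $cd\le d$; hence $cd=1$ forces $c=d=1$.

(1) This is clear in $\mathbf 2$. In $\mathbf Q$, for $c\ne1$, $c^2=\pi(c)$ and $c^3=\pi(c)\sqcap\pi(c)=\pi(c)$. (2) In a chain, $x^2\wedge y^2=\min(x,y)^2\le xy$ by monotonicity. (3) For $\mathbf 2$ and $\mathbf Q$ this follows from (1); in $\mathbf P$ every $c\ne1$ has $c^3=0=c^4$. (4) $uj=0\sqcap j=0$ and $u1=u\neq0$, so the largest $v$ with $uv=0$ is $j$. $\square$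

**Proposition 4.** $\mathbf A_n$ is an integral residuated lattice with top $e$ and bottom $0_M$; in particular it is an RS.

*Proof.* **Step 1: order and unit.** The set $A_n$ is a bounded lattice $M$ placed below a bounded lattice $B$. So it is a lattice, with $b\wedge m=m$ and $b\vee m=b$ for $b\in B$, $m\in M$; its top is $e$ and its bottom is $0_M$. The formulas give $em=m=me$ and $eb=b=be$.

**Step 2: associativity.** We go through triples by the number of entries in $M$.

* No entry in $M$: multiplication in $B$ is componentwise.
* One entry $m\in M$, with $b,b'\in B$. Since $cd=1\iff c=d=1$ in each cell, $((bb')m)_i=1$ iff $b_i=b'_i=m_i=1$ iff $(b(b'm))_i=1$. Likewise $(m(bb'))_i=1$ iff $m_i=b_{i+1}=b'_{i+1}=1$ iff $((mb)b')_i=1$. Finally $((bm)b')_i=1$ iff $b_i=m_i=b'_{i+1}=1$ iff $(b(mb'))_i=1$.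
* At least two entries in $M$: both bracketings give $0_M$. A product of elements of which at least one is in $M$ lies in $M$; a product of two elements of $M$ is $0_M$; and $b0_M=0_M=0_Mb$.

**Step 3: left residuals.** For each $p,c$ we exhibit an element $p\backslash c$ with $pv\le c\iff v\le p\backslash c$ for all $v$. No element of $B$ is below an element of $M$.

* $b\backslash b'=(b_i\to b'_i)_i\in B$. For $v\in B$ this is residuation in each cell. Every $v\in M$ satisfies $bv\in M$, so $bv\le b'$, and $v$ lies below this element of $B$.
* $b\backslash m\in M$, with $(b\backslash m)_i=m_i$ if $b_i=1$ and $(b\backslash m)_i=1$ otherwise. No $v\in B$ satisfies $bv\le m$, as $bv\in B$, and no $v\in B$ lies below an element of $M$. For $v\in M$, $bv\le m$ iff for all $i$: $b_i=v_i=1$ implies $m_i=1$. That is $v\le b\backslash m$.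
* $m\backslash b=e$, since $mv\in M$ for all $v$.
* $m\backslash m'\in B$ has coordinate $i+1$ equal to $\kappa_{i+1}$ whenever $m_i=1$ and $m'_i=0$, and all other coordinates $1$. Every $v\in M$ satisfies $mv=0_M\le m'$ and lies below this element. For $v\in B$, $mv\le m'$ iff $v_{i+1}\ne1$ for all $i$ with $m_i=1$, $m'_i=0$. By (1) this says $v_{i+1}\le\kappa_{i+1}$ for those $i$.

**Step 4: right residuals.** We need $vp\le c\iff v\le c/p$.

* $b'/b=(b_i\to b'_i)_i$, as before.
* $m/b\in M$, with $(m/b)_i=m_i$ if $b_{i+1}=1$ and $(m/b)_i=1$ otherwise. No $v\in B$ qualifies on either side. For $v\in M$, $vb\le m$ iff for all $i$: $v_i=b_{i+1}=1$ implies $m_i=1$.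
* $b/m=e$, since $vm\in M$ for all $v$.
* $m'/m\in B$ has coordinate $i$ equal to $\kappa_i$ whenever $m_i=1$ and $m'_i=0$, and all other coordinates $1$. Every $v\in M$ gives $vm=0_M$. For $v\in B$, $vm\le m'$ iff $v_i\neq1$ for all those $i$. $\square$

**Lemma 5 (locality).** For each operation $\circ\in\{\wedge,\vee,\cdot,\backslash,/\}$ of $\mathbf A_n$, whether $p\circ c$ lies in $B$ or in $M$ depends only on which of $B$, $M$ contain $p$ and $c$. Given this, coordinate $i$ of $p\circ c$ depends only on the coordinates of $p$ and $c$ with indices in $\{i-1,i,i+1\}$.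

*Proof.* Read off the formulas. Coordinate $i$ of $mb$ and of $m/b$ uses index $i+1$ of $b$; coordinate $i$ of $m\backslash m'$ uses index $i-1$ of $m,m'$; all other cases use index $i$ only or are constant, including $b\wedge m=m$ and $b\vee m=b$. $\square$

**Lemma 6.** In $\mathbf A_n$:

1. $d^2$ and $d^2\wedge d^3$ lie in the same part ($B$ or $M$) and agree at all coordinates $i\ge1$;
2. $c^2\wedge d^2$ and $c^2\wedge d^2\wedge cd$ lie in the same part and agree at all coordinates $i<n$;
3. the identities $x\le e$, $x^3=x^4$, $(xy)^2=(yx)^2$ and $x^2y^2=y^2x^2$ hold.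

*Proof.* (1) If $d\in M$, both elements are $0_M$. If $d\in B$, both lie in $B$, and for $i\ge1$ the cell $C_i$ is $\mathbf 2$ or $\mathbf Q$ and satisfies $x^2=x^3$. (2) If $c\in M$ or $d\in M$, then $c^2$ or $d^2$ is the bottom $0_M$, so both elements are $0_M$. If $c,d\in B$, then for $i<n$ the cell $C_i$ is $\mathbf P$ or $\mathbf 2$ and satisfies $x^2\wedge y^2\le xy$. (3) $e$ is the top. If all variables take values in $B$, the last three identities hold because $B$ is commutative and all cells satisfy $x^3=x^4$. If some variable takes a value in $M$, both sides of each of these are $0_M$: each side is a product in which an element of $M$ occurs at least twice. $\square$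

## 4. The two ends of the row, and an identity that is too weak

We begin with membership of the cells. In $\mathbf P$ we have $a^2\not\le a^3$, and in $\mathbf Q$ we have $f^2\wedge g^2=f\wedge g=u\not\le0=fg$. With Lemma 3 this gives $\mathbf P\in\mathbf V_2\setminus\mathbf V_1$, $\mathbf Q\in\mathbf V_1\setminus\mathbf V_2$ and $\mathbf 2\in\mathbf V_1\cap\mathbf V_2$. The set $B$ is a subalgebra of $\mathbf A_n$, by the formulas of Section 3, and it is a product of cells. So $B\in\mathbf V_1+\mathbf V_2$. If $\mathbf A_n$ is to be outside the join, the floor $M$ must be responsible.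

To define the join, a sensible first attempt is an equation expressing "law 1 holds or law 2 holds". Put
$$s_0=x^2\backslash x^3,\qquad r=(y_1^2\wedge y_2^2)\backslash(y_1y_2).$$
Over $\mathbf{RS}$, $\mathbf V_1$ is defined by $e\le s_0$ and $\mathbf V_2$ by $e\le r$. Consider
$$\big((s_0\wedge e)\backslash w\big)\wedge\big((r\wedge e)\backslash w\big)\le w.\tag{4}$$
In $\mathbf V_1$ we have $s_0\wedge e=e$, so the left side is $\le e\backslash w=w$; in $\mathbf V_2$ the same holds with $r$. So (4) holds in $\mathbf V_1+\mathbf V_2$. One hopes that, over $\mathbf{RS}$, it defines $\mathbf V_1+\mathbf V_2$. Among commutative RSs this hope is right: in a commutative RS, (4) does imply membership in $\mathbf V_1+\mathbf V_2$ (see Section 10). In general it is wrong, already for $\mathbf A_1$. We need a lemma, which will also be used in Section 10.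

For $b\in B$ write $\operatorname{supp}(b)=\{i:b_i\neq1\}$.

**Lemma 7.** Let $g,d\in B$ with $\operatorname{supp}(g)\cap\operatorname{supp}(d)=\varnothing$. If $gv\le w$ and $dv\le w$ in $\mathbf A_n$, then $v\le w$.

*Proof.* If $v\in B$, then $gv\in B$, so $w\in B$. For each $i$ one of $g_i,d_i$ is $1$, so $v_i=g_iv_i\le w_i$ or $v_i=d_iv_i\le w_i$. If $v\in M$ and $w\in B$, then $v\le w$. If $v,w\in M$, then for each $i$ one of $g_i,d_i$ is $1$, so $v_i$ equals $(gv)_i$ or $(dv)_i$, and $v_i\le w_i$. $\square$

**Lemma 8.** In $\mathbf A_n$, every value of $s_0$ lies in $B$ with support in $\{0\}$, and every value of $r$ lies in $B$ with support in $\{n\}$. Consequently (4) holds in every $\mathbf A_n$, $n\ge1$.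

*Proof.* If $x\in M$, then $s_0=0_M\backslash0_M=e$. If $x\in B$, then $s_0=(x_i^2\to x_i^3)_i$, and for $i\ge1$ the entry is $1$ because $x^2=x^3$ in $C_i$. If $y_1$ or $y_2$ is in $M$, then $y_1^2\wedge y_2^2=0_M$ and $r=0_M\backslash(y_1y_2)=e$. If both are in $B$, the entry of $r$ at $i<n$ is $1$ because $x^2\wedge y^2\le xy$ in $C_i$. Since $e$ is the top, $s_0\wedge e=s_0$ and $r\wedge e=r$. As $n\ge1$, the supports are disjoint. Let $v$ be the left side of (4). Then $s_0v\le w$ and $rv\le w$, so $v\le w$ by Lemma 7. $\square$

Here is the exact point at which (4) loses information. In $\mathbf A_1$ take $z=(1)\in M$. Let $\theta$ be any congruence with $\mathbf A_1/\theta\in\mathbf V_1$. It must identify $e$ with every value of $s_0$. With $x=(a,1)$, by (3), that value is $(a,1)$. But then $\theta$ also identifies $z\backslash((a,1)z)$ with $z\backslash(ez)=z\backslash z=e$. Since $(a,1)z=0_M$, the formula for $m\backslash m'$ gives $z\backslash((a,1)z)=(1,j)$. Now let $\psi$ be any congruence with $\mathbf A_1/\psi\in\mathbf V_2$. It must identify $e$ with the value of $r$ at $y_1=(1,f)$, $y_2=(1,g)$, which is $(1,u\to0)=(1,j)$.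 So $\theta$ and $\psi$ both identify $(1,j)$ with $e$, and $\theta\cap\psi$ is never the identity. Equation (4) compares the defects of the two laws themselves, whereas a congruence also collapses everything obtained from a defect by moves of the form $p\mapsto z\backslash(pz)$.

## 5. An identity of the join that counts moves

The remedy is to put the moves into the identity. This section shows that $\mathbf A_n\notin\mathbf V_1+\mathbf V_2$ for every $n\ge1$. Define
$$s_{k+1}=z\backslash(s_kz)\quad(k\ge0),$$
with the same variable $z$ at each stage, and let $\varepsilon_n$ be the identity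
$$\big((s_n\wedge e)\backslash w\big)\wedge\big((r\wedge e)\backslash w\big)\le w.\tag{5}$$

**Proposition 9.** $\varepsilon_n$ holds in $\mathbf V_1+\mathbf V_2$ and fails in $\mathbf A_n$. Hence $\mathbf A_n\notin\mathbf V_1+\mathbf V_2$.

*Proof.* **Step 1: $\varepsilon_n$ holds in $\mathbf V_1$.** There $x^2\le x^3$ gives $s_0\ge e$. If $s_k\ge e$, then $s_kz\ge z$, so $s_{k+1}\ge z\backslash z\ge e$. Thus $s_n\wedge e=e$, and the left side of (5) is $\le e\backslash w=w$.

**Step 2: $\varepsilon_n$ holds in $\mathbf V_2$.** There $r\ge e$, so $r\wedge e=e$ and the left side is $\le e\backslash w=w$. By Steps 1 and 2, $\varepsilon_n$ holds in the join.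

**Step 3: $\varepsilon_n$ fails in $\mathbf A_n$.** Send the defect of cell $0$ all the way to cell $n$, where the defect of the second law is waiting. Put
$$x=(a,1,\dots,1),\quad z=(1,\dots,1)\in M,\quad y_1=(1,\dots,1,f),\quad y_2=(1,\dots,1,g),\quad w=(1,\dots,1,j).$$
First, $s_0=(a^2\to a^3,1,\dots,1)=(a,1,\dots,1)$ by (3), and $a=\kappa_0$. We claim that $s_k$ has coordinate $k$ equal to $\kappa_k$ and all others $1$. If this holds for some $k<n$, then $s_kz\in M$ has the bit $0$ exactly at index $k$. By the formula for $m\backslash m'$, the element $z\backslash(s_kz)$ has $\kappa_{k+1}$ at coordinate $k+1$ and $1$ elsewhere. So the claim holds for $k+1$. For $k=n$ we get $s_n=(1,\dots,1,j)=w$.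

Second, $y_1^2\wedge y_2^2=(1,\dots,1,f\wedge g)=(1,\dots,1,u)$ and $y_1y_2=(1,\dots,1,0)$, so $r=(1,\dots,1,u\to0)=(1,\dots,1,j)=w$ by Lemma 3(4).

Hence the left side of (5) is $(w\backslash w)\wedge(w\backslash w)=e$, and $e\not\le w$. $\square$

## 6. When the two ends are infinitely far apart

It remains to show that no finite set of equations can separate all the $\mathbf A_n$ from the join. The idea is to let $n\to\infty$ through an ultraproduct. In the limit the two ends of the row are infinitely far apart, and "differing only near the left end" and "differing only near the right end" become congruences with trivial intersection.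

Recall that, for an ultrafilter $\mathcal U$ on $\{1,2,\dots\}$, the ultraproduct $\prod_n\mathbf A_n/\mathcal U$ is the quotient of the product that identifies sequences agreeing on a set in $\mathcal U$. It is a homomorphic image of a product, so it lies in every variety containing all $\mathbf A_n$. Łoś's theorem says that a first-order sentence holds in it iff the set of $n$ with the sentence true in $\mathbf A_n$ belongs to $\mathcal U$. Fix $\mathcal U$ nonprincipal, so that every cofinite set belongs to $\mathcal U$, and let $\mathbf A=\prod_n\mathbf A_n/\mathcal U$.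

**Step 1: approximate congruences on each $\mathbf A_n$.** For $k\ge0$ define equivalence relations on $A_n$:

* $p\mathrel{\alpha_k}c$ iff $p,c$ lie in the same part ($B$ or $M$) and agree at all coordinates with index $>k$;
* $p\mathrel{\beta_k}c$ iff $p,c$ lie in the same part and agree at all coordinates with index $<n-k$.

Both increase with $k$. They need not be congruences, but each operation costs at most one unit of $k$:
$$p\mathrel{\alpha_k}p',\ c\mathrel{\alpha_k}c'\ \Longrightarrow\ (p\circ c)\mathrel{\alpha_{k+1}}(p'\circ c'),\qquad\text{and likewise for }\beta.\tag{6}$$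
Indeed, by Lemma 5 the two results lie in the same part, and coordinate $i$ depends only on indices in $\{i-1,i,i+1\}$. If $i>k+1$, these are all $>k$; if $i<n-(k+1)$, they are all $<n-k$. Moreover
$$n>2k\ \Longrightarrow\ \alpha_k\cap\beta_k\text{ is the identity relation,}\tag{7}$$
because an index $i\le k$ satisfies $i\le k<n-k$, so every index is $>k$ or $<n-k$.

**Step 2: honest congruences on $\mathbf A$.** Define on $\mathbf A$
$$[p_n]\mathrel\Theta[c_n]\iff\exists k\ \{n:p_n\mathrel{\alpha_k}c_n\}\in\mathcal U,\qquad[p_n]\mathrel\Psi[c_n]\iff\exists k\ \{n:p_n\mathrel{\beta_k}c_n\}\in\mathcal U.$$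
Changing representatives on a set outside $\mathcal U$ changes nothing, so these are well defined. Reflexivity and symmetry are clear. For transitivity, if $k$ and $l$ witness two related pairs, then $\max(k,l)$ witnesses the composite on the intersection of the two index sets, since the relations increase with $k$. For compatibility, if $k,l$ witness $[p_n]\Theta[p'_n]$ and $[c_n]\Theta[c'_n]$, then by (6) $\max(k,l)+1$ witnesses $[p_n\circ c_n]\Theta[p'_n\circ c'_n]$. The loss of one unit no longer matters, because $k$ is existentially quantified. The same holds for $\Psi$.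

**Step 3: $\Theta\cap\Psi$ is the identity.** If $[p_n],[c_n]$ are related by both, take the larger of the two witnesses: there is one $k$ with $p_n\mathrel{(\alpha_k\cap\beta_k)}c_n$ for all $n$ in a set of $\mathcal U$. Since $\{n:n>2k\}\in\mathcal U$, (7) gives $p_n=c_n$ on a set of $\mathcal U$, so $[p_n]=[c_n]$.

**Step 4: the quotients satisfy the two laws.** By Lemma 6(1), $d_n^2\mathrel{\alpha_0}(d_n^2\wedge d_n^3)$ for all $n$ and all $d_n\in A_n$. So $\mathbf A/\Theta\models x^2\le x^3$, and $\mathbf A/\Theta\in\mathbf V_1$. By Lemma 6(2), $(c_n^2\wedge d_n^2)\mathrel{\beta_0}(c_n^2\wedge d_n^2\wedge c_nd_n)$ for all $n$. So $\mathbf A/\Psi\models x^2\wedge y^2\le xy$, and $\mathbf A/\Psi\in\mathbf V_2$.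

**Proposition 10.** $\mathbf A$ embeds in $\mathbf A/\Theta\times\mathbf A/\Psi$ with $\mathbf A/\Theta\in\mathbf V_1$ and $\mathbf A/\Psi\in\mathbf V_2$. Hence $\mathbf A\in\mathbf V_1+\mathbf V_2$. $\square$

## 7. Proofs of Theorems A and A⁺

*Proof of Theorem A.* Finite bases of $\mathbf V_1$ and $\mathbf V_2$ come from Lemma 1. Suppose $\mathbf V_1+\mathbf V_2$ had a finite basis, and let $\sigma$ be the conjunction of the universal closures of its equations, a first-order sentence. By Proposition 10, $\mathbf A\models\sigma$. By Łoś's theorem $\mathbf A_n\models\sigma$ for some $n$, that is, $\mathbf A_n\in\mathbf V_1+\mathbf V_2$. This contradicts Proposition 9. $\blacksquare$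

*Proof of Theorem A⁺.* By Proposition 4 and Lemma 6(3), the $\mathbf A_n$ are finite integral bounded residuated lattices with the listed identities. Let $\mathbf U$ contain all $\mathbf A_n$ and put $\mathbf J=(\mathbf U\cap\mathbf V_1)+(\mathbf U\cap\mathbf V_2)$. Then $\mathbf A\in\mathbf U$, so its quotients satisfy $\mathbf A/\Theta\in\mathbf U\cap\mathbf V_1$ and $\mathbf A/\Psi\in\mathbf U\cap\mathbf V_2$. Hence $\mathbf A\in\mathbf J$. On the other hand $\mathbf J\subseteq\mathbf V_1+\mathbf V_2$, so no $\mathbf A_n$ is in $\mathbf J$. A finite basis of $\mathbf J$ would, by Łoś's theorem, hold in some $\mathbf A_n$, a contradiction. If $\mathbf U$ is finitely based, so are $\mathbf U\cap\mathbf V_1$ and $\mathbf U\cap\mathbf V_2$, and the second sentence of the theorem follows. The variety of integral RSs with any of the listed identities is finitely based and contains all $\mathbf A_n$.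

With $\vee$ added, possibly also a constant for the bottom, the $\mathbf A_n$ are algebras of the richer signature, the constant being interpreted as $0_M$. Residuated lattices are still finitely based: add to Lemma 1 the lattice equations, and, for a bottom constant $\bot$, the equation $\bot\wedge x=\bot$. Lemma 5 covers $\vee$, so $\Theta$ and $\Psi$ respect $\vee$, and every equivalence relation respects a constant. The identity $\varepsilon_n$ does not use $\vee$, and the proof that it holds in $\mathbf V_1$ and $\mathbf V_2$ used only the RS operations. So the argument is unchanged. $\blacksquare$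

## 8. Conjugates and Theorem B

The moves $p\mapsto z\backslash(pz)$ that defeated the single identity (4) also give, when taken systematically, a correct basis for every join. This section states the result.

For $\mathbf A\in\mathbf{RS}$ let $A^-=\{a\in A:a\le e\}$. For $a\in A^-$ and $c\in A$ put
$$\lambda_c(a)=(c\backslash ac)\wedge e,\qquad\rho_c(a)=(ca/c)\wedge e .$$

**Definition.** A *conjugate of depth $k$* of $a\in A^-$ is the result of applying $k$ maps of the form $\lambda_c$ or $\rho_c$ to $a$, with arbitrary parameters. An *iterated conjugate* is a conjugate of some depth.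

Example: in $\mathbf A_1$, with $z=(1)\in M$, Section 4 computed $\lambda_z((a,1))=(1,j)$. In a commutative RS, $ca=ac$ gives $\lambda_c(a)\ge a$ and $\rho_c(a)\ge a$. In a group ordered as an RS, $\lambda_c(a)=c^{-1}ac$ for $a\le e$.

Since $\lambda_e(a)=a$ on $A^-$, every conjugate of depth $\le k$ is also a conjugate of depth $k$. All conjugates of $e$ equal $e$, because $c\backslash c\ge e$ and $c/c\ge e$. From (2),
$$c\,\lambda_c(a)\le ac,\qquad\rho_c(a)\,c\le ca.\tag{8}$$

An equation $s=t$ is equivalent over $\mathbf{RS}$ to $e\le(s\backslash t)\wedge(t\backslash s)$. So a finite set of equations, after renaming variables apart and taking the meet of these terms, is equivalent to a single inequality $e\le p$. From here to the end of Section 10, except where the particular varieties of Section 2 are named, let $\mathbf V_1,\mathbf V_2$ be **arbitrary** finitely based varieties of RSs, axiomatized over $\mathbf{RS}$ by $e\le p_1$ and $e\le p_2$, with $p_1,p_2$ in disjoint variables. Let $\Sigma_k$ be the finite set of identities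
$$(\gamma\backslash w)\wedge(\delta\backslash w)\le w,\tag{9}$$
where $\gamma$ (respectively $\delta$) runs over the $2^k$ depth-$k$ conjugate terms of $p_1\wedge e$ (respectively $p_2\wedge e$) whose conjugation parameters are fresh distinct variables, and $w$ is fresh. For the varieties of Section 2 with $p_1=s_0$, $p_2=r$, the set $\Sigma_0$ consists of (4).

**Theorem B.**

1. $\bigcup_k\Sigma_k$ axiomatizes $\mathbf V_1+\mathbf V_2$ over $\mathbf{RS}$. Hence $\mathbf V_1+\mathbf V_2$ is finitely based iff some $\Sigma_k$ implies all $\Sigma_l$ over $\mathbf{RS}$.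
2. Let $\mathbf W$ be a subvariety of $\mathbf{RS}$ for which there is $k$ with: (C$_k$) in every $\mathbf A\in\mathbf W$, each depth-$(k+1)$ conjugate of each $a\in A^-$ is $\ge$ some finite product of depth-$k$ conjugates of $a$. Then the finitely based subvarieties of $\mathbf W$ are closed under finite joins.

## 9. Normal filters, generation and orthogonality

To put $\mathbf A$ in the join we need two congruences with trivial intersection. This section produces congruences from filters, describes the filter generated by a set, and gives a condition that forces two filters to meet trivially.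

**Definition.** A *normal filter* of $\mathbf A$ is a set $F\subseteq A^-$ with $e\in F$ that is closed under products, upward closed in $A^-$, and closed under all $\lambda_c$ and $\rho_c$. Put
$$a\sqsubseteq b\iff fa\le b\text{ for some }f\in F,\qquad\theta_F=\{(a,b):a\sqsubseteq b\text{ and }b\sqsubseteq a\}.$$

Example: $\{e\}$ is a normal filter, with $\theta_{\{e\}}$ the identity relation, and $A^-$ is the largest normal filter.

**Lemma 11.** Let $F$ be a normal filter.

1. $a\sqsubseteq b$ iff $ag\le b$ for some $g\in F$.
2. $\theta_F$ is a congruence.
3. $[a]\le[b]$ in $\mathbf A/\theta_F$ iff $a\sqsubseteq b$. In particular $[e]\le[c]$ iff $c\wedge e\in F$.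
4. If $F,G$ are normal filters with $F\cap G=\{e\}$, then $\theta_F\cap\theta_G$ is the identity.

*Proof.* **Step 1: two-sidedness.** If $fa\le b$, then $a\lambda_a(f)\le fa\le b$ by (8), and $\lambda_a(f)\in F$. If $ag\le b$, then $\rho_a(g)a\le ag\le b$, and $\rho_a(g)\in F$. This proves (1) and is where closure under conjugation enters.

**Step 2: $\sqsubseteq$ is a preorder.** It is reflexive since $e\in F$. If $fa\le b$ and $f'b\le c$, then $f'fa\le f'b\le c$.

**Step 3: compatibility.** Let $a\sqsubseteq b$ and $c\sqsubseteq d$. We show that $\wedge$ and $\cdot$ preserve $\sqsubseteq$ and that the residuals preserve it in the numerator and reverse it in the denominator. This makes $\theta_F$ a congruence and proves (2).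

* *Meet.* If $fa\le b$ and $f'c\le d$, then $ff'(a\wedge c)\le ff'a\le fa\le b$ and $ff'(a\wedge c)\le ff'c\le f'c\le d$, as $f,f'\le e$. So $a\wedge c\sqsubseteq b\wedge d$.
* *Product.* If $fa\le b$ and $cg\le d$, put $v=ac$. Then $f\rho_v(g)v\le fvg=(fa)(cg)\le bd$, so $ac\sqsubseteq bd$.
* *Left residual:* $b\backslash c\sqsubseteq a\backslash d$. Let $y=b\backslash c$, $fa\le b$, $hc\le d$ and $v=ay$. Then $hfv=h(fa)y\le hby\le hc\le d$. By (8), $ay\,\lambda_v(hf)=v\lambda_v(hf)\le hfv\le d$, so $y\lambda_v(hf)\le a\backslash d$. Use (1).
* *Right residual:* $c/b\sqsubseteq d/a$. Let $y=c/b$, $ag\le b$, $hc\le d$ and $v=ya$. Then $\rho_v(g)v\le vg=y(ag)\le yb\le c$, so $h\rho_v(g)ya\le hc\le d$, and $h\rho_v(g)y\le d/a$.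

**Step 4: the order of the quotient.** $[a]\le[b]$ means $a\wedge b\mathrel{\theta_F}a$. Since $a\wedge b\sqsubseteq a$ always, this means $a\sqsubseteq a\wedge b$. If $a\sqsubseteq a\wedge b$, then $a\sqsubseteq b$. Conversely, if $fa\le b$ with $f\in F$, then also $fa\le a$, so $fa\le a\wedge b$. Finally, $e\sqsubseteq c$ iff some $f\in F$ has $f\le c$, equivalently $f\le c\wedge e$, and this holds iff $c\wedge e\in F$ by upward closure. This proves (3).

**Step 5: trivial intersection.** Let $(a,b)\in\theta_F\cap\theta_G$. Then $fa\le b$ and $ga\le b$ for some $f\in F$, $g\in G$. So $(b/a)\wedge e$ is $\ge f$ and $\ge g$, hence lies in $F\cap G=\{e\}$. Thus $e\le b/a$, that is, $a\le b$. By symmetry $b\le a$. This proves (4). $\square$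

**Lemma 12 (generation).** For $S\subseteq A^-$ let $F(S)$ be the set of $c\in A^-$ lying above some finite (possibly empty) product of iterated conjugates of members of $S$. Then $F(S)$ is a normal filter containing $S$. Moreover, for $a,b\in A^-$,
$$\lambda_c(a)\lambda_c(b)\le\lambda_c(ab),\qquad\rho_c(a)\rho_c(b)\le\rho_c(ab).\tag{10}$$

*Proof.* For (10), by (8), $c\lambda_c(a)\lambda_c(b)\le ac\lambda_c(b)\le abc$, so $\lambda_c(a)\lambda_c(b)\le c\backslash abc$; the product is also $\le e$. Similarly $\rho_c(a)\rho_c(b)c\le\rho_c(a)cb\le cab$.

The empty product is $e$, so $e\in F(S)$. Members of $S$ are conjugates of depth $0$, so $S\subseteq F(S)$. Closure under products and upward closure are clear. If $c\ge g_1\cdots g_m$ with each $g_i$ an iterated conjugate, and $\mu$ is some $\lambda_d$ or $\rho_d$, then $\mu$ is monotone and (10) gives $\mu(c)\ge\mu(g_1\cdots g_m)\ge\mu(g_1)\cdots\mu(g_m)$, a product of iterated conjugates. For $m=0$ this reads $\mu(c)\ge\mu(e)=e$. $\square$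

**Definition.** For $g,d\in A^-$ write $g\perp d$ if $(g\backslash z)\wedge(d\backslash z)\le z$ for all $z\in A$. Equivalently: for all $v,z$, if $gv\le z$ and $dv\le z$, then $v\le z$.

Example: Lemma 7 says that in $\mathbf A_n$ two elements of $B$ with disjoint supports are orthogonal in this sense.

**Lemma 13.**

1. $\perp$ is symmetric, and $e\perp d$ for all $d\in A^-$.
2. If $g_1\perp d$ and $g_2\perp d$, then $g_1g_2\perp d$.
3. If $g\perp d$ and $c\in A^-$ satisfies $c\ge g$ and $c\ge d$, then $c=e$.

*Proof.* (1) Symmetry is clear, and $e\backslash z=z$. (2) Let $g_1g_2v\le z$ and $dv\le z$. Then $g_1(g_2v)\le z$ and $d(g_2v)\le dv\le z$, as $g_2\le e$. Since $g_1\perp d$, $g_2v\le z$. With $dv\le z$ and $g_2\perp d$ this gives $v\le z$. (3) From $g\le c$ and $d\le c$ we get $e\le(g\backslash c)\wedge(d\backslash c)\le c$. $\square$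

## 10. Proof of Theorem B, and its two classical cases

*Proof of part 1.* **Step 1: soundness.** In $\mathbf V_1$ we have $p_1\wedge e=e$, so every $\gamma$ in (9) equals $e$, and the left side of (9) is $\le e\backslash w=w$. In $\mathbf V_2$ every $\delta$ equals $e$. So each $\Sigma_k$ holds in $\mathbf V_1$ and $\mathbf V_2$, hence in the join.

**Step 2: completeness.** Let $\mathbf A\in\mathbf{RS}$ satisfy $\bigcup_k\Sigma_k$. Let $S_i$ be the set of values of $p_i\wedge e$ in $\mathbf A$, and $F_i=F(S_i)$. Take an iterated conjugate $g$ of a member of $S_1$ and an iterated conjugate $d$ of a member of $S_2$. Inserting maps $\lambda_e$ we may assume that both have the same depth $k$. Since the variables of $p_1$, those of $p_2$, all parameters and $w$ are distinct, $\Sigma_k$ says that $g\perp d$. By Lemma 13(1) and (2), used on each side in turn, the same holds for finite products, including empty ones. Now let $c\in F_1\cap F_2$. It lies above such a product $g$ for $S_1$ and such a product $d$ for $S_2$, with $g\perp d$, so $c=e$ by Lemma 13(3). Thus $F_1\cap F_2=\{e\}$, and $\mathbf A$ embeds in $\mathbf A/\theta_{F_1}\times\mathbf A/\theta_{F_2}$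 by Lemma 11(4). If $c$ is a value of $p_i$ in $\mathbf A$, then $c\wedge e\in S_i\subseteq F_i$, so $[e]\le[c]$ by Lemma 11(3). Every assignment in the quotient lifts to $\mathbf A$, so $\mathbf A/\theta_{F_i}\models e\le p_i$ and $\mathbf A/\theta_{F_i}\in\mathbf V_i$. Hence $\mathbf A\in\mathbf V_1+\mathbf V_2$.

**Step 3: the finite basis criterion.** Over $\mathbf{RS}$, $\Sigma_{k+1}$ implies $\Sigma_k$: substitute $e$ for the innermost parameters of $\gamma$ and $\delta$, and use $\lambda_e(p_i\wedge e)=p_i\wedge e$. If some $\Sigma_k$ implies all $\Sigma_l$ over $\mathbf{RS}$, then a finite basis of $\mathbf{RS}$ (Lemma 1) together with $\Sigma_k$ is a finite basis of the join. Conversely, let $E$ be a finite basis of the join. The axioms of $\mathbf{RS}$ and $\bigcup_k\Sigma_k$ together imply $E$. By the compactness theorem finitely many of these axioms suffice, hence those of $\mathbf{RS}$ and one $\Sigma_k$. So $\Sigma_k$ implies $E$ over $\mathbf{RS}$, and hence implies all $\Sigma_l$. $\blacksquare$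

*Proof of part 2.* **Step 1: (C$_k$) costs finitely many identities.** $\mathbf W$ itself need not be finitely based, so we pass to a larger variety. Apply (C$_k$) in the $\mathbf W$-free algebra on $x,z_1,\dots,z_{k+1}$ to $a=x\wedge e$. For each of the $2^{k+1}$ depth-$(k+1)$ conjugate terms $t$ of $x\wedge e$ with parameters $z_1,\dots,z_{k+1}$, we get a fixed finite product $q_t$ of depth-$k$ conjugates of $x\wedge e$, whose parameters are elements of the free algebra, that is, terms in $x,z_1,\dots,z_{k+1}$, with $t\ge q_t$. An inequality between terms in the free generators is an identity of $\mathbf W$. Let $\mathbf W'\supseteq\mathbf W$ be the variety defined over $\mathbf{RS}$ by these finitely many identities $t\ge q_t$. It satisfies (C$_k$): in $\mathbf A\in\mathbf W'$ a depth-$(k+1)$ conjugate of $a\in A^-$ is the value of some $t$ at $x=a$ (note $a\wedge e=a$) and suitable $z_i$, and the value of $q_t$ is a product of depth-$k$ conjugates of $a$.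

**Step 2: all depths reduce to depth $k$.** We claim that in members of $\mathbf W'$ every iterated conjugate of $a\in A^-$ is $\ge$ a finite product of depth-$k$ conjugates of $a$. Depths $\le k$ are covered by inserting $\lambda_e$. Suppose the claim holds for depth $l\ge k$, and let $\mu(g)$ be a conjugate of depth $l+1$, with $g$ of depth $l$ and $\mu$ some $\lambda_c$ or $\rho_c$. Then $g\ge h_1\cdots h_m$ with all $h_i$ of depth $k$. By monotonicity, (10) and $\mu(e)=e$, $\mu(g)\ge\mu(h_1)\cdots\mu(h_m)$. Each $\mu(h_i)$ has depth $k+1$ and is $\ge$ a finite product of depth-$k$ conjugates of $a$ by (C$_k$). The claim follows.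

**Step 3: a finite basis.** Let $\mathbf V_1,\mathbf V_2\subseteq\mathbf W$ be finitely based. Let $\mathbf A\in\mathbf W'$ satisfy $\Sigma_k$, with $S_i$ and $F_i$ as in part 1. By Step 2 every element of $F_i$ is $\ge$ a finite product of depth-$k$ conjugates of members of $S_i$. By $\Sigma_k$, depth-$k$ conjugates of members of $S_1$ are $\perp$ those of members of $S_2$, and by Lemma 13 this extends to products. So $F_1\cap F_2=\{e\}$, and $\mathbf A\in\mathbf V_1+\mathbf V_2$ exactly as in Step 2 of part 1. Conversely, $\mathbf V_1+\mathbf V_2\subseteq\mathbf W\subseteq\mathbf W'$, and $\mathbf V_1+\mathbf V_2$ satisfies $\Sigma_k$. So the join is axiomatized by a finite basis of $\mathbf{RS}$, the identities defining $\mathbf W'$, and $\Sigma_k$. Joins of more than two varieties follow by induction. $\blacksquare$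

**Commutative RSs satisfy (C$_0$),** since there $\lambda_c(a)\ge a$ and $\rho_c(a)\ge a$. So finitely based varieties of commutative RSs are closed under finite joins. For the varieties of Section 2, Step 3 with $k=0$ shows that a commutative RS satisfying (4) has $F_1\cap F_2=\{e\}$ and hence lies in $\mathbf V_1+\mathbf V_2$; that part of Step 3 uses only $\mathbf A\in\mathbf W'$, not $\mathbf V_i\subseteq\mathbf W$. This is the claim made in Section 4.

**$\ell$-groups satisfy (C$_1$).** Regard them as RSs with $c\backslash d=c^{-1}d$ and $d/c=dc^{-1}$. For $a\le e$ we get $\lambda_c(a)=c^{-1}ac$ and $\rho_c(a)=cac^{-1}=\lambda_{c^{-1}}(a)$. Conjugations by group elements compose, so a conjugate of depth $2$ is already one of depth $1$.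

Theorem A⁺ shows that in the first case commutativity cannot be weakened to $(xy)^2=(yx)^2$ together with $x^2y^2=y^2x^2$, even for integral RSs with $x^3=x^4$.

**Remark (which $\Sigma_k$ hold in $\mathbf A_n$).** Take the varieties of Section 2, with $p_1=s_0$ and $p_2=r$. If $n>2k$, then $\mathbf A_n\models\Sigma_k$, although $\mathbf A_n\notin\mathbf V_1+\mathbf V_2$. To check this, let $b\in B$ and $c\in A_n$. If $c\in B$, then $\lambda_c(b)$ and $\rho_c(b)$ have coordinates $c_i\to b_ic_i$, so their supports lie in $\operatorname{supp}(b)$. If $c\in M$, then $c\backslash bc$ lies in $B$, and its support consists of the $i+1$ with $c_i=1$, $(bc)_i=0$, which forces $i\in\operatorname{supp}(b)$. Likewise $cb/c$ lies in $B$, and its support consists of the $i$ with $c_i=1$, $(cb)_i=0$, which forces $i+1\in\operatorname{supp}(b)$. So a conjugation moves the support by at most one cell. By Lemma 8, depth-$k$ conjugates of values of $s_0$ have support in $\{0,\dots,k\}$, and those of values of $r$ have support in $\{n-k,\dots,n\}$. For $n>2k$ these sets are disjoint, and Lemma 7 gives (9). So for these two varieties no single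 $\Sigma_k$ implies all $\Sigma_l$ over $\mathbf{RS}$, and Theorem B(1) with Proposition 9 gives a second proof of Theorem A, without the ultraproduct.
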